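\title{Every variety of modular ortholattices is a Bruns variety}

\begin{abstract}
A modular ortholattice (MOL) is $n$-distributive exactly when it is a subdirect product of simple MOLs of height at most $n$. We prove that for every $n\ge1$ a variety of MOLs that is not $n$-distributive contains a simple member of height $n+1$. For $n=2$ this says that every variety of MOLs is a Bruns variety; in particular, the variety of all MOLs is a Bruns variety that is $n$-distributive for no $n$. The main step shows that a variety that is $n$-distributive for no $n$ contains, for some prime field $P$ and all $d\ge1$, the lattice of subspaces of $P(x_1,\dots,x_d)^{d+1}$ with orthogonality given by the form $\langle 1,x_1,\dots,x_d\rangle$. The proof passes to $*$-regular rings and chooses bases whose Gram matrices look like moment matrices. We also determine the minimal varieties among those that are $n$-distributive for no $n$: there is one for each prime field.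
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Modular ortholattices and $n$-distributivity}

A lattice $(L,\wedge,\vee,0,1)$ is \emph{modular} if $a\vee(b\wedge c)=(a\vee b)\wedge c$ whenever $a\le c$. An \emph{orthocomplementation} is a map $x\mapsto x'$ with $x''=x$, $x\wedge x'=0$, $x\vee x'=1$, and $y'\le x'$ whenever $x\le y$; it exchanges meets and joins (De Morgan's laws). A \emph{modular ortholattice}, or MOL, is a modular lattice with an orthocomplementation. A \emph{variety} of MOLs is a class of MOLs defined by identities, or equivalently a class closed under homomorphic images, subalgebras and direct products. An MOL is \emph{simple} if it has exactly two congruences, and its \emph{height} is the largest $h$ for which there is a chain $c_0<c_1<\dots<c_h$. A \emph{subdirect product} of MOLs $L_j$ is a subalgebra of $\prod_jL_j$ that projects onto every factor.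

\begin{example}\label{ex:subspace}
Let $V\neq0$ be a finite-dimensional vector space over a field $F$, with a symmetric bilinear form that is \emph{anisotropic}: $\langle u,u\rangle=0$ only for $u=0$. The subspaces of $V$ form a modular lattice under $\cap$ and $+$. Anisotropy gives $U\cap U^\perp=0$ and nondegeneracy, so $\dim U^\perp=\dim V-\dim U$, $U+U^\perp=V$ and $U^{\perp\perp}=U$. Thus $U\mapsto U^\perp$ is an orthocomplementation. This \emph{subspace MOL} has height $\dim V$, and it is simple by Theorem~\ref{thm:birkhoff} below.
\end{example}

For $n\ge1$, an MOL is \emph{$n$-distributive} if it satisfies the identity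
\begin{equation}\label{eq:Dn}
x\wedge\bigvee_{i=0}^{n}y_i=\bigvee_{i=0}^{n}\Bigl(x\wedge\bigvee_{j\ne i}y_j\Bigr),
\end{equation}
and a variety is $n$-distributive if all its members are. For $n=1$ this is the distributive law. The right side of \eqref{eq:Dn} is always below the left side. In a subspace lattice the identity says that a vector of $x$ lying in $y_0+\dots+y_n$ is a sum of vectors of $x$ each of which needs only $n$ of the $n+1$ subspaces $y_i$.

\begin{example}\label{ex:fail}
A subspace MOL of $F^{n+1}$ is not $n$-distributive. Let $y_0,\dots,y_n$ be the coordinate axes and $x=F(1,\dots,1)$. The left side of \eqref{eq:Dn} is $x$. The right side is $0$, because $x$ meets every coordinate hyperplane in $0$.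
\end{example}

The identity \eqref{eq:Dn} measures height exactly. We use the following known fact; see \cite{survey}.

\begin{theorem}\label{thm:ndist}
An MOL is $n$-distributive if and only if it is a subdirect product of simple MOLs of height at most $n$.
\end{theorem}

The simple MOL of height $1$ is the two-element Boolean algebra. A simple MOL of height $2$ consists of $0$, $1$ and at least three atoms, which the orthocomplementation groups into pairs. A simple MOL of height $3$ is the lattice of points and lines of a projective plane, and the orthocomplementation exchanges points and lines in such a way that no point lies on its own line.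

\subsection*{The problem}

Suppose that a variety $\mathcal W$ of MOLs is not $n$-distributive. Must it contain a simple member of height exactly $n+1$? If $\mathcal W$ is $m$-distributive for some $m$, then Theorem~\ref{thm:ndist} provides a simple member of finite height at least $n+1$, and an interval in it does the job. Otherwise the hypothesis gives only elements at which \eqref{eq:Dn} fails, in a lattice in which nothing guarantees a single atom, and a member of finite height has to be manufactured from subalgebras, products and quotients. One may still guess that the answer is yes: a failure of \eqref{eq:Dn} produces a configuration resembling the axes and the diagonal of Example~\ref{ex:fail}, and one can pass to the subalgebra that it generates and then to a simple quotient. The trouble is that the orthocomplementation creates new elements, and the subalgebra need not be small (compare Example~\ref{ex:six}).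

A variety $\mathcal V$ of MOLs is a \emph{Bruns variety} if every subvariety of $\mathcal V$ that is not $2$-distributive contains a simple member of height $3$. It is known that a variety of MOLs contains a simple member of height $3$ if and only if it contains an atomic member that is not $2$-distributive; we shall not need this. By the interval argument, every $n$-distributive variety is a Bruns variety. As reported in \cite{survey}, Bruns conjectured that every variety of MOLs is a Bruns variety, and he intended to prove that every subdirectly irreducible MOL generated by an orthogonal $3$-frame (three pairwise orthogonal elements with join $1$, together with elements witnessing their perspectivity) has height $3$; this approach fails, since such MOLs of larger height exist. With no nontrivial example of a Bruns variety known, Problem~12.1 of \cite{survey} asks: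
\begin{quote}
\emph{Is there a Bruns variety of MOLs that is not $n$-distributive for any $n$?}
\end{quote}

\subsection*{Results}

The answer is yes, in the strongest form.

\begin{theorem}\label{thm:main}
For $n\ge1$, every variety of MOLs that is not $n$-distributive contains a simple member of height $n+1$. In particular, every variety of MOLs is a Bruns variety.
\end{theorem}

The variety of all MOLs contains the subspace MOL of the Euclidean space $\mathbb R^{n+1}$ for each $n$. With Example~\ref{ex:fail} we obtain:

\begin{corollary}\label{cor:answer}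
The variety of all MOLs is a Bruns variety that is not $n$-distributive for any $n$.
\end{corollary}

In the hard case the simple members can be named. Let $P$ be a prime field, that is, $\mathbb Q$ or $\mathbb F_p$. For $d\ge1$ let $K_d=P(x_1,\dots,x_d)$, and let $M_{P,d}$ be the lattice of all subspaces of $K_d^{d+1}$ with $U\mapsto U^\perp$ taken for the form
\[
\langle 1,x_1,\dots,x_d\rangle:\qquad \langle u,v\rangle=u_0v_0+\sum_{i=1}^dx_iu_iv_i .
\]
This form is anisotropic (Lemma~\ref{lem:aniso}), so $M_{P,d}$ is a simple MOL of height $d+1$.

\begin{theorem}\label{thm:contain}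
Let $\mathcal W$ be a variety of MOLs that is not $n$-distributive for any $n$. Then there is a prime field $P$ with $M_{P,d}\in\mathcal W$ for all $d\ge1$.
\end{theorem}

\begin{theorem}\label{thm:minimal}
Let $\mathcal B_P$ be the variety generated by $\{M_{P,d}:d\ge1\}$. A variety of MOLs is $n$-distributive for no $n$ if and only if it contains $\mathcal B_P$ for some prime field $P$. The varieties $\mathcal B_P$ are pairwise incomparable, and they are exactly the minimal varieties among those that are $n$-distributive for no $n$.
\end{theorem}

Section~\ref{sec:lattice} reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:contain} and extracts a frame from a failure of \eqref{eq:Dn}. Section~\ref{sec:rings} translates the problem, by von Neumann's coordinatization theorem, into one about rings with involution that are matrix rings of every size. Section~\ref{sec:target} isolates what has to be achieved: $d$ selfadjoint elements $\alpha_1,\dots,\alpha_d$ that satisfy no relation failing for the indeterminates $x_1,\dots,x_d$. The $\alpha_i$ are constructed in Section~\ref{sec:moment}, their relations are controlled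 up to a given complexity in Section~\ref{sec:interior}, and an ultraproduct removes the bound in Section~\ref{sec:limit}. Section~\ref{sec:char} proves Theorem~\ref{thm:minimal}.

\section{Intervals, finite height and frames}\label{sec:lattice}

\subsection*{Independence and intervals}

Elements $a_0,\dots,a_n$ of a modular lattice are \emph{independent} if $a_i\wedge(a_0\vee\dots\vee a_{i-1})=0$ for $1\le i\le n$. The order does not matter. Indeed, it suffices to exchange neighbors, so let $s\wedge p=0$ and $(s\vee p)\wedge q=0$. Then $s\wedge q=0$, and $(s\vee q)\wedge p\le(s\vee q)\wedge(s\vee p)=s\vee(q\wedge(s\vee p))=s$ gives $(s\vee q)\wedge p\le s\wedge p=0$. Consequently $a_i\wedge\bigvee_{j\ne i}a_j=0$ for every $i$. Independence persists when the $a_i$ are replaced by smaller elements. Two elements of a bounded lattice are \emph{perspective} if they have a common complement. In an MOL we often use that for $p\le q$ the element $q\wedge p'$ is a complement of $p$ in $[0,q]$: by modularity $p\vee(p'\wedge q)=(p\vee p')\wedge q=q$.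

\begin{lemma}\label{lem:interval}
Let $L$ be an MOL and $u\in L$. The interval $[0,u]$ with $x\mapsto x'\wedge u$ is a homomorphic image of a subalgebra of $L$. In particular, it is an MOL and lies in every variety that contains $L$.
\end{lemma}

\begin{proof}
Let $C=\{x\vee y:x\le u,\ y\le u'\}$. It contains $0,1$ and is closed under joins. For $x\le u$ and $y\le u'$ we have $u'\le x'$, so $x'=u'\vee(x'\wedge u)$; and $x'\wedge u\le u\le y'$. By modularity
\[
(x\vee y)'=x'\wedge y'=\bigl((x'\wedge u)\vee u'\bigr)\wedge y'=(x'\wedge u)\vee(u'\wedge y')\in C .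
\]
So $C$ is a subalgebra, by De Morgan's laws. The map $z\mapsto z\wedge u$ preserves meets and sends $x\vee y$ to $x\vee(y\wedge u)=x$. Hence it maps $C$ onto $[0,u]$, preserves joins, and sends $(x\vee y)'$ to $x'\wedge u$.
\end{proof}

\subsection*{Finite height}

\begin{theorem}[Birkhoff]\label{thm:birkhoff}
A complemented modular lattice of finite height is a direct product of finitely many simple lattices. If it is nontrivial, it is simple if and only if for any two distinct atoms $p,q$ there is a third atom $r\le p\vee q$.
\end{theorem}

In a subspace lattice the third atom for $Fu$ and $Fv$ is $F(u+v)$. An MOL that is simple as a lattice is simple as an MOL, since every MOL congruence is a lattice congruence. In finite height the converse holds.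

\begin{lemma}\label{lem:simple}
A simple MOL $L$ of finite height is simple as a lattice.
\end{lemma}

\begin{proof}
Otherwise, by Theorem~\ref{thm:birkhoff}, $L\cong L_1\times L_2$ as a lattice with both factors nontrivial. Let $v$ correspond to $(1,0)$. Its only complement corresponds to $(0,1)$, so this is $v'$. For every $x$ we have $x=(x\wedge v)\vee(x\wedge v')$, hence $x'=(x\wedge v)'\wedge(x\wedge v')'$, and $(x\wedge v')'\ge v$. Therefore $x'\wedge v=(x\wedge v)'\wedge v$. The kernel of $x\mapsto x\wedge v$ is the kernel of the projection onto $L_1$, a lattice congruence, and the last formula shows that it respects $'$. It identifies $0$ with $v'\ne0$ but not $0$ with $v$, contradicting simplicity.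
\end{proof}

Throughout, $\varepsilon_1,\dots,\varepsilon_d$ are the unit vectors of $\mathbb Z^d$, $\varepsilon_0=0$, and $x_0=1$, so that $x_i=x^{\varepsilon_i}$ in multi-index notation. The vectors $\varepsilon_0,\dots,\varepsilon_d$ are pairwise distinct modulo $2\mathbb Z^d$; this observation is used here and, decisively, in Section~\ref{sec:moment}. Let $\prec$ be the lexicographic order on $\mathbb Z^d$. It is a total order, and $b\prec a$ implies $b+c\prec a+c$.

\begin{lemma}\label{lem:aniso}
The form $\langle1,x_1,\dots,x_d\rangle$ on $K_d^{d+1}$ is anisotropic.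
\end{lemma}

\begin{proof}
Let $u\neq0$. After clearing denominators, all $u_i$ are polynomials. If $u_i\ne0$ has $\prec$-largest exponent $a_i$, then $x_iu_i^2$ has $\prec$-largest exponent $2a_i+\varepsilon_i$. These exponents are distinct modulo $2\mathbb Z^d$, so the largest of them occurs in only one summand of $\langle u,u\rangle=\sum_ix_iu_i^2$ and cannot cancel.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:contain}]
Let $\mathcal W$ be a variety that is not $n$-distributive. If $\mathcal W$ is $m$-distributive for no $m$, then $M_{P,n}\in\mathcal W$ for some $P$ by Theorem~\ref{thm:contain}, and $M_{P,n}$ is simple of height $n+1$.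

Now let $\mathcal W$ be $m$-distributive for some $m$, and let $L_0\in\mathcal W$ fail to be $n$-distributive. By Theorem~\ref{thm:ndist}, $L_0$ is a subdirect product of simple MOLs of height at most $m$. These factors are homomorphic images of $L_0$, so they lie in $\mathcal W$, and one of them, say $L$, has height $h\ge n+1$, since otherwise $L_0$ would be $n$-distributive by Theorem~\ref{thm:ndist}. Take a chain $0=c_0<\dots<c_h$ in $L$ and put $u=c_{n+1}$. Then $[0,u]$ has height $n+1$, because a longer chain in $[0,u]$ would extend to a chain longer than $h$ in $L$; and $[0,u]\in\mathcal W$ by Lemma~\ref{lem:interval}. By Lemma~\ref{lem:simple} and Theorem~\ref{thm:birkhoff}, any two distinct atoms $p,q\le u$ admit a third atom $r\le p\vee q\le u$. By Theorem~\ref{thm:birkhoff} again, $[0,u]$ is simple as a lattice, hence as an MOL.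

The case $n=2$, applied to each subvariety that is not $2$-distributive, shows that every variety is a Bruns variety.
\end{proof}

\subsection*{Diagonal frames}

The following configuration abstracts Example~\ref{ex:fail}.

\begin{definition}
A \emph{diagonal frame of order $n+1$} in a modular lattice is a tuple $(c;a_0,\dots,a_n)$ such that the $a_i$ are independent and, with $a=\bigvee_ia_i$ and $A_i=\bigvee_{j\neq i}a_j$, the element $c$ is a complement of $A_i$ in $[0,a]$ for every $i$.
\end{definition}

\begin{example}\label{ex:diag}
In a subspace lattice, $a=a_0\oplus\dots\oplus a_n$, and the projection $c\to a_i$ along $A_i$ is injective because $c\cap A_i=0$ and surjective because $c+A_i=a$. Identifying each $a_i$ with $c$ by this projection turns $a$ into $c^{\,n+1}$, the $a_i$ into the coordinate subspaces, and $c$ into the diagonal $\{(v,\dots,v)\}$.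
\end{example}

\begin{lemma}\label{lem:persp}
In a diagonal frame the $a_i$ are pairwise perspective in $[0,a]$. If $c\ne0$, then all $a_i\neq0$.
\end{lemma}

\begin{proof}
For $i\ne j$ let $b=\bigvee_{k\ne i,j}a_k$ and $c_{ij}=(c\vee b)\wedge(a_i\vee a_j)$. The elements $a_k$ $(k\ne j)$ together with $c$ are independent, since $c\wedge A_j=0$. Hence $c_{ij}\wedge a_i\le(c\vee b)\wedge a_i=0$. By modularity $a_i\vee c_{ij}=(a_i\vee c\vee b)\wedge(a_i\vee a_j)=(c\vee A_j)\wedge(a_i\vee a_j)=a_i\vee a_j$. Now $a_i,c_{ij},b$ are independent, because $(a_i\vee c_{ij})\wedge b=(a_i\vee a_j)\wedge b=0$, and their join is $a$. So $c_{ij}\vee b$ is a complement of $a_i$ in $[0,a]$; the definition of $c_{ij}\vee b$ is symmetric in $i$ and $j$, so it is also a complement of $a_j$. If $a_i=0$, then $A_i=a\ge c$ and $c=c\wedge A_i=0$.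
\end{proof}

From arbitrary elements $x,y_0,\dots,y_n$ we obtain a diagonal frame in three steps: discard the part of $x$ that the right side of \eqref{eq:Dn} accounts for, shrink the $y_i$ to independent elements $z_i$ with the same join, and shrink each $z_i$ to the shadow that the remaining part of $x$ casts on it. The orthocomplementation makes every choice of a complement canonical, so the frame is given by terms; this matters in Section~\ref{sec:char}.

\begin{lemma}\label{lem:frame}
For $n\ge1$ there are MOL terms $c,a_0,\dots,a_n$ in the variables $x,y_0,\dots,y_n$ whose values in any MOL have the following properties.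
\begin{enumerate}
\item[(a)] $(c;a_0,\dots,a_n)$ is a diagonal frame.
\item[(b)] If \eqref{eq:Dn} fails for $x,y_0,\dots,y_n$, then $c\neq0$, and so all $a_i\ne0$.
\item[(c)] If $(x;y_0,\dots,y_n)$ is itself a diagonal frame, then $c=x$ and $a_i=y_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The diagonal.} Let $Y_i=\bigvee_{j\ne i}y_j$, let $l$ and $r\le l$ be the left and right sides of \eqref{eq:Dn}, and put $c=l\wedge r'$. Then $r\vee c=l$ and $r\wedge c=0$. Since $c\wedge Y_i\le x\wedge Y_i\le r$, we get $c\wedge Y_i=0$. If $r\ne l$ then $c\ne0$; with Lemma~\ref{lem:persp}, (b) will follow from (a).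

\emph{Independent elements.} Let $s_i=y_0\vee\dots\vee y_i$, $z_0=y_0$, and $z_i=y_i\wedge(y_i\wedge s_{i-1})'$ for $i\ge1$. Then $z_i$ is a complement of $y_i\wedge s_{i-1}$ in $[0,y_i]$, so $s_{i-1}\vee z_i=s_i$ and $z_i\wedge s_{i-1}=0$. Thus the $z_i$ are independent with join $s_n\ge c$. Put $Z_i=\bigvee_{j\neq i}z_j\le Y_i$; then $c\wedge Z_i=0$ and $z_i\wedge Z_i=0$.

\emph{Shadows.} Put $a_i=z_i\wedge(c\vee Z_i)$. The $a_i$ are independent, and by modularity
\begin{equation}\label{eq:shadow}
a_i\vee Z_i=(z_i\vee Z_i)\wedge(c\vee Z_i)=c\vee Z_i .
\end{equation}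
We show that $c\le a$. By \eqref{eq:shadow}, $c\le\bigwedge_i(a_i\vee Z_i)$, so it suffices to prove by induction on $m$ that
\[
\bigwedge_{i\le m}(a_i\vee Z_i)=a_0\vee\dots\vee a_m\vee z_{m+1}\vee\dots\vee z_n .
\]
For $m=0$ the two sides are the same expression. For the step let $q=a_0\vee\dots\vee a_{m-1}\vee z_{m+1}\vee\dots\vee z_n\le Z_m$. Using modularity twice,
\[
(q\vee z_m)\wedge(a_m\vee Z_m)=q\vee\bigl(z_m\wedge(a_m\vee Z_m)\bigr)=q\vee a_m\vee(z_m\wedge Z_m)=q\vee a_m .
\]
Since $A_i\le Z_i$, we have $c\wedge A_i=0$. Further $a\wedge Z_i=(A_i\vee a_i)\wedge Z_i=A_i\vee(a_i\wedge Z_i)=A_i$, so by $c\le a$ and \eqref{eq:shadow}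
\[
c\vee A_i=c\vee(Z_i\wedge a)=(c\vee Z_i)\wedge a=(a_i\vee Z_i)\wedge a=a .
\]
This proves (a). In the situation of (c), $l=x$ and $r=0$, so $c=x$; $y_i\wedge s_{i-1}=0$, so $z_i=y_i$; and $a_i=y_i\wedge(x\vee Y_i)=y_i\wedge s_n=y_i$.
\end{proof}

\section{From lattices to $*$-regular rings}\label{sec:rings}

Rings are associative with $1$. A ring $R$ is (von Neumann) \emph{regular} if for each $x$ there is $y$ with $xyx=x$. The following results of von Neumann connect such rings with complemented modular lattices.

\begin{theorem}[von Neumann]\label{thm:vn}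
\begin{enumerate}
\item[(a)] The principal right ideals of a regular ring $R$ form a complemented modular lattice $L(R)$ with join $+$ and meet $\cap$. Left and right annihilators give mutually inverse dual isomorphisms between $L(R)$ and the lattice of principal left ideals. Matrix rings over regular rings are regular.
\item[(b)] \cite[Part~II, Thm.~14.1]{vN} If the unit of a complemented modular lattice $L$ is the join of $N\ge4$ independent pairwise perspective elements, then $L\cong L(R)$ for some regular ring $R$.
\item[(c)] \cite[Part~II, Thm.~4.2]{vN} Let $R,R_1$ be regular rings such that the unit of $L(R)$ is the join of $N\ge3$ independent pairwise perspective elements. Then every lattice isomorphism $L(R)\to L(R_1)$ has the form $xR\mapsto\sigma(x)R_1$ for a ring isomorphism $\sigma\colon R\to R_1$.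
\end{enumerate}
\end{theorem}

Three elementary facts translate lattice notions into ring elements.
\begin{enumerate}
\item[(I1)] Independent elements $I_1,\dots,I_N$ of $L(R)$ with join $R$ form a direct sum decomposition $R=\bigoplus I_i$. Writing $1=\sum e_i$ with $e_i\in I_i$ and comparing components in $x=\sum_ie_ix$ for $x\in I_j$, we see that the $e_i$ are orthogonal idempotents with $I_i=e_iR$.
\item[(I2)] Perspective right ideals are isomorphic modules: $I\oplus C=R=J\oplus C$ gives $I\cong R/C\cong J$.
\item[(I3)] For idempotents $e,f$, we have $eR\cong fR$ if and only if there are $u\in fRe$, $v\in eRf$ with $vu=e$, $uv=f$. Given an isomorphism $\theta\colon eR\to fR$, take $u=\theta(e)$, $v=\theta^{-1}(f)$; conversely, left multiplication by $u$ is an isomorphism with inverse left multiplication by $v$.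
\end{enumerate}

\subsection*{The Moore--Penrose inverse}

An \emph{involution} is an additive map $x\mapsto x^*$ with $(xy)^*=y^*x^*$ and $x^{**}=x$. A ring with involution is \emph{$*$-regular} if it is regular and $x^*x=0$ implies $x=0$. A \emph{projection} is an element $e=e^2=e^*$. In a regular ring the element $y$ with $xyx=x$ is not unique. In a $*$-regular ring there is a canonical choice, which every homomorphism preserves; this allows us to treat inversion as an algebraic operation.

\begin{lemma}\label{lem:star}
Let $R$ be $*$-regular.
\begin{enumerate}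
\item[(a)] For each $x$ there is $y$ with $x=xyx^*x$.
\item[(b)] Each $x$ has a unique \emph{Moore--Penrose inverse} $x^\dagger$: $xx^\dagger x=x$, $x^\dagger xx^\dagger=x^\dagger$, and $xx^\dagger$, $x^\dagger x$ are selfadjoint. Moreover $(x^*)^\dagger=(x^\dagger)^*$ and
\begin{equation}\label{eq:mp}
x^\dagger=x^\dagger(x^\dagger)^*x^*=x^*(x^\dagger)^*x^\dagger,\qquad x^\dagger xx^*=x^* .
\end{equation}
\item[(c)] Every principal right ideal is $eR$ for a unique projection $e$, and $L(R)$ with $(eR)'=(1-e)R$ is an MOL.
\item[(d)] If $J$ is a two-sided ideal, then $J=J^*$ and $R/J$ is $*$-regular.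
\item[(e)] A unital $*$-homomorphism $\varphi\colon R\to R_1$ of $*$-regular rings preserves $\dagger$ and induces an MOL homomorphism $L(R)\to L(R_1)$, $eR\mapsto\varphi(e)R_1$, which is injective (surjective) if $\varphi$ is.
\item[(f)] If $e$ is a projection, then $eRe$ is $*$-regular, its $\dagger$ is that of $R$, and $L(eRe)\cong[0,eR]$ as MOLs.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose $y$ with $x^*x\,y\,x^*x=x^*x$ and put $z=x-xyx^*x$. Then $x^*z=0$, so $z^*z=(1-x^*xy^*)x^*z=0$ and $z=0$.

(b) Let $p=xyx^*$ with $y$ as in (a). Then $px=x$ and $pp^*=(xyx^*x)y^*x^*=xy^*x^*=p^*$. So $p^*$ is selfadjoint, $p=p^*=p^2$, and $pR=xR$. Applied to $x^*$, this gives a projection $q$ with $qR=x^*R$; taking adjoints, $xq=x$ and $q=rx$ for some $r$. Write $p=xs$ and put $z=qsp$. Then $xz=xsp=p$, and $zx-q=q(zx-q)=r(xzx-xq)=r(px-x)=0$. Thus $xz=p$, $zx=q$, $xzx=x$ and $zxz=qz=z$. If $y$ and $z$ both have the four properties, then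
\begin{align*}
y&=y(xy)^*=yy^*x^*=yy^*x^*z^*x^*=y(xy)(xz)=yxz,\\
z&=(zx)^*z=x^*z^*z=x^*y^*x^*z^*z=(yx)(zx)z=yxz .
\end{align*}
The element $(x^\dagger)^*$ has the four properties for $x^*$. Finally $x^\dagger=x^\dagger(xx^\dagger)^*=(x^\dagger x)^*x^\dagger$ and $x^*=(x\cdot x^\dagger x)^*=x^\dagger xx^*$, which is \eqref{eq:mp}.

(c) We have $xR=xx^\dagger R$. For projections $e,f$,
\[
eR\subseteq fR\iff fe=e\iff ef=e\iff(1-e)(1-f)=1-f\iff(1-f)R\subseteq(1-e)R .
\]
If $eR=fR$, then $e=ef=f$. So $eR\mapsto(1-e)R$ is a well-defined order-reversing involution, and $(1-e)R$ is a complement of $eR$.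

(d) By (a), $x\in J$ implies $x^*=x^*xy^*x^*\in J$, and $x^*x\in J$ implies $x=xyx^*x\in J$. Quotients of regular rings are regular.

(e) The element $\varphi(x^\dagger)$ has the four properties for $\varphi(x)$. For projections $e,f$ let $x=(1-e)f$ and $g=xx^\dagger$. Then $eg=0$, hence $ge=0$, so $e+g$ is a projection and $eR+fR=eR+xR=(e+g)R$. The element $\varphi(e+g)$ is given by the same formula in terms of $\varphi(e),\varphi(f)$, so joins are preserved. Orthocomplements are preserved because $\varphi(1-e)=1-\varphi(e)$, and meets follow by De Morgan's laws. If $\varphi$ is onto, every element of $L(R_1)$ is $\varphi(x)R_1=\varphi(xx^\dagger)R_1$. If $\varphi$ is injective and $\varphi(e)R_1=\varphi(f)R_1$, then $\varphi(e)=\varphi(f)$ by (c), and $e=f$.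

(f) If $x\in eRe$, then $x^*\in eRe$, and \eqref{eq:mp} gives $x^\dagger\in Re\cap eR=eRe$. So $eRe$ is $*$-regular with the same $\dagger$. By (c), both lattices are isomorphic to the set of projections $f$ with $ef=f$, ordered by $f\le g\iff gf=f$. The orthocomplement of $f$ is $e-f$ in both, since $(1-f)R\cap eR=(e-f)R$.
\end{proof}

If $x$ is invertible in $eRe$, then $x^\dagger$ is its inverse there, by uniqueness.

\begin{example}\label{ex:matrix}
Let $K$ be a field and $D$ a diagonal $h\times h$ matrix such that the form $\langle u,v\rangle=u^TDv$ on $K^h$ is anisotropic. The adjoint of a matrix $X$ is $X^*=D^{-1}X^TD$, since $\langle Xu,v\rangle=u^TX^TDv=\langle u,X^*v\rangle$. The ring $R=M_h(K)$ with this involution is $*$-regular: $X^*X=0$ gives $\langle Xu,Xu\rangle=0$ for all $u$. The map $XR\mapsto XK^h$ is an order isomorphism of $L(R)$ onto the subspace lattice, because $X\in YR$ means that the columns of $X$ lie in the column space of $Y$. For a projection $e$, the spaces $eK^h$ and $(1-e)K^h$ are orthogonal with sum $K^h$, so $(1-e)K^h=(eK^h)^\perp$. Hence $L(R)$ is isomorphic to the subspace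 MOL of $K^h$.
\end{example}

\subsection*{Coordinatizing the orthocomplementation}

Theorem~\ref{thm:vn}(b) coordinatizes the lattice. The uniqueness statement (c) turns the orthocomplementation into an involution.

\begin{proposition}\label{prop:coord}
If the unit of an MOL $L$ is the join of $N\ge4$ independent pairwise perspective elements, then $L\cong L(R)$ as MOLs for some $*$-regular ring $R$.
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:vn}(b) we may assume $L=L(R)$ as a lattice, with $R$ regular. The map sending $I$ to the left annihilator of $I'$ is a composite of two dual isomorphisms, hence a lattice isomorphism of $L(R)$ onto the lattice of principal left ideals, which is $L(R^{\mathrm{op}})$. By Theorem~\ref{thm:vn}(c) there is an antiautomorphism $*$ of $R$ such that $Rx^*$ is the left annihilator of $(xR)'$. Taking right annihilators,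
\begin{equation}\label{eq:perp}
(xR)'=\{y:x^*y=0\}.
\end{equation}
We must show that $\sigma(x)=x^{**}$ is the identity. Since $yR\le(xR)'$ is equivalent to $xR\le(yR)'$, we also have $(xR)'=\{y:y^*x=0\}$ for all $x$. Applying $*$ to the condition in \eqref{eq:perp} gives $(xR)'=\{y:y^*x^{**}=0\}=(x^{**}R)'$. So the automorphism $\sigma$ satisfies $\sigma(x)R=xR$ for all $x$.

For an idempotent $e$ this gives $\sigma(e)\in eR$ and $1-\sigma(e)=\sigma(1-e)\in(1-e)R$, so $\sigma(e)=e\sigma(e)=e$. If $x\in eR(1-e)$, then $e+x$ is idempotent, hence $\sigma(x)=x$. By (I1)--(I3) the hypothesis gives orthogonal idempotents $e_1,\dots,e_N$ with sum $1$ and, for $i\neq j$, elements $u\in e_iRe_j$, $v\in e_jRe_i$ with $uv=e_i$. The map $\sigma$ is the identity on $e_iRe_j\subseteq e_iR(1-e_i)$ for $i\ne j$, and on $e_iRe_i$, because $x=(xu)v$ for $x\in e_iRe_i$. As $R=\sum_{i,j}e_iRe_j$, we get $\sigma=\mathrm{id}$.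

If $x^*x=0$, then $x\in xR\cap(xR)'=0$ by \eqref{eq:perp}. So $R$ is $*$-regular. For a projection $e$, \eqref{eq:perp} reads $(eR)'=\{y:ey=0\}=(1-e)R$, which is the orthocomplementation of Lemma~\ref{lem:star}(c).
\end{proof}

\subsection*{The rings of a variety}

For a variety $\mathcal W$ of MOLs let $\mathcal R_{\mathcal W}$ be the class of $*$-regular rings $R$ with $L(R)\in\mathcal W$. It is closed under
\begin{itemize}
\item direct products: projections and $\dagger$ are determined coordinatewise, and $L(\prod R_i)\cong\prod L(R_i)$;
\item quotients by two-sided ideals, by Lemma~\ref{lem:star}(d),(e);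
\item corners $eRe$ with $e$ a projection, by Lemmas~\ref{lem:star}(f) and~\ref{lem:interval};
\item unital $*$-subrings that are regular: these are $*$-regular, and Lemma~\ref{lem:star}(e) applies to the inclusion;
\item ultraproducts. For a nonprincipal ultrafilter $\mathcal U$ on an infinite set $I$, the ultraproduct of rings $R_i$ is the quotient of $\prod R_i$ by the ideal of all $(r_i)$ with $\{i:r_i=0\}\in\mathcal U$. It is nonzero if all $R_i$ are, and $\dagger$ is computed coordinatewise, by Lemma~\ref{lem:star}(e). Every cofinite set belongs to $\mathcal U$, and every member of $\mathcal U$ is infinite.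
\end{itemize}

\begin{definition}
A \emph{coordinate system of order $N$} in a ring $R$ with involution is a family $(f_i,\varphi_i,\psi_i)_{0\le i<N}$ in which the $f_i$ are orthogonal projections with sum $1$ and
\[
\varphi_i\in f_iRf_0,\quad\psi_i\in f_0Rf_i,\quad\psi_i\varphi_i=f_0,\quad\varphi_i\psi_i=f_i,\quad\varphi_0=\psi_0=f_0 .
\]
The ring $R$ \emph{has order $N$} if $R\neq0$ and $R$ has a coordinate system of order $N$.
\end{definition}

By (I3), $R\ne0$ has order $N$ if and only if $1$ is a sum of $N$ orthogonal projections $f_i$ with $f_iR\cong f_0R$. A coordinate system is defined by equations, so order $N$ passes to nonzero quotients and to ultraproducts. Also $f_0\ne0$, since otherwise all $f_i=\varphi_i\psi_i$ vanish. Hence, if $R$ has order $N'\ge N$, the corner at $f_0+\dots+f_{N-1}$ has order $N$. In an algebra with involution over a prime field, the scalars are central and selfadjoint, being quotients of integer multiples of $1$.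

The field $K_d$ in Theorem~\ref{thm:contain} must be the same for all the rings that we later combine, so we fix the characteristic now.

\begin{lemma}\label{lem:order}
Let $\mathcal W$ be $n$-distributive for no $n$. Then there is a prime field $P$ such that for every $N$ there is a $P$-algebra $R\in\mathcal R_{\mathcal W}$ of order $N$.
\end{lemma}

\begin{proof}
Let $N\ge4$. Some $L\in\mathcal W$ is not $(N-1)$-distributive. By Lemmas~\ref{lem:frame} and~\ref{lem:persp} it contains nonzero independent elements $a_0,\dots,a_{N-1}$ that are pairwise perspective in $[0,a]$, where $a$ is their join. By Lemma~\ref{lem:interval} and Proposition~\ref{prop:coord} we may identify $[0,a]$ with $L(R)$ for some $0\ne R\in\mathcal R_{\mathcal W}$.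

The $a_i$ need not be orthogonal, so we orthogonalize in $L(R)$. Put $s_i=a_0\vee\dots\vee a_i$, $b_0=a_0$ and $b_i=s_i\wedge s_{i-1}'$. For $j<i$ we have $b_j\le s_{i-1}$, so $b_i\le b_j'$. As right ideals, $s_i=s_{i-1}\oplus b_i=s_{i-1}\oplus a_i$, so $b_i\cong s_i/s_{i-1}\cong a_i$, the $b_i$ have join $R$, and by (I2) they are all isomorphic. Let $b_i=f_iR$ with projections $f_i$. From $f_iR\subseteq(1-f_j)R$ we get $f_jf_i=0$ for $j<i$, and taking adjoints $f_if_j=0$. The sum of the $f_i$ is a projection generating $R$, so it is $1$. Thus $R$ has order $N$.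

Factoring by a maximal two-sided ideal gives a simple ring $Q_N\in\mathcal R_{\mathcal W}$ of order $N$. Its center is a field, since a nonzero central element generates the unit ideal; let $p_N$ be its characteristic. If some value $p$ is taken by infinitely many $p_N$, then corners of these $Q_N$ are algebras of every order over the prime field of characteristic $p$. Otherwise, fix $N$, take a corner of order $N$ in each $Q_{N'}$ with $N'\ge\max(N,4)$, and form a nonprincipal ultraproduct over $N'$. Each prime number is invertible in all but finitely many factors, hence in the ultraproduct, which is therefore a $\mathbb Q$-algebra of order $N$.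
\end{proof}

\section{The subring generated by a coordinate system}\label{sec:target}

A coordinate system writes $R$ as a matrix ring, and the involution is then governed by a diagonal matrix, as in Example~\ref{ex:matrix}.

\begin{lemma}\label{lem:system}
Let $(f_i,\varphi_i,\psi_i)_{0\le i<N}$ be a coordinate system in a $*$-regular ring $R$. Put $B=f_0Rf_0$ and $\alpha_i=\varphi_i^*\varphi_i\in B$, so $\alpha_0=f_0$.
\begin{enumerate}
\item[(a)] $\psi_j\varphi_l=0$ for $j\ne l$.
\item[(b)] $\alpha_i$ is selfadjoint and invertible in $B$, with $\alpha_i^{-1}=\psi_i\psi_i^*$.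
\item[(c)] The map $(b_{ij})\mapsto\sum_{i,j}\varphi_ib_{ij}\psi_j$ is a ring isomorphism $M_N(B)\to R$, and for $b\in B$
\[
(\varphi_ib\psi_j)^*=\varphi_j\,\alpha_j^{-1}b^*\alpha_i\,\psi_i .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\psi_j\varphi_l=\psi_jf_jf_l\varphi_l$. (b) $\varphi_i^*\varphi_i\psi_i\psi_i^*=\varphi_i^*f_i\psi_i^*=(\psi_i\varphi_i)^*=f_0$; taking adjoints gives the product in the other order. (c) By (a) and $\psi_j\varphi_j=f_0$ the map is multiplicative, and $b_{ij}$ is recovered from the image $r$ as $\psi_ir\varphi_j$. It is onto since $r=\sum f_irf_j=\sum\varphi_i(\psi_ir\varphi_j)\psi_j$, and the identity matrix goes to $\sum f_i=1$. Finally $\varphi_i^*=\varphi_i^*\varphi_i\psi_i=\alpha_i\psi_i$ and $\psi_j^*=\varphi_j\psi_j\psi_j^*=\varphi_j\alpha_j^{-1}$.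
\end{proof}

Let $N=d+1$. To get a small member of $\mathcal R_{\mathcal W}$ we replace $B$ by the smallest subring that contains $\alpha_1,\dots,\alpha_d$ and is closed under $\dagger$. A \emph{term} is an expression built from variables $x_1,\dots,x_d$ and constants $0,1$ by the binary operations $+,-,\cdot$ and the unary operation $\dagger$. Let $t(\alpha)\in B$ be the value of $t$ at $\alpha=(\alpha_1,\dots,\alpha_d)$, with $1$ interpreted as $f_0$. Define $t^*$ by reversing all products: variables and constants are fixed, $(s\pm t)^*=s^*\pm t^*$, $(st)^*=t^*s^*$ and $(s^\dagger)^*=(s^*)^\dagger$. Then $t$ and $t^*$ have the same length, and $t^*(\alpha)=t(\alpha)^*$ by Lemma~\ref{lem:star}(b), because the $\alpha_i$ are selfadjoint. Put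
\[
B_0=\{t(\alpha):t\text{ a term}\},\qquad T=\sum_{i,j=0}^d\varphi_iB_0\psi_j .
\]
The set $B_0$ is a subring of $B$ with unit $f_0$, closed under $*$ and $\dagger$, hence regular; it contains $\alpha_i^{-1}=\alpha_i^\dagger$. By Lemma~\ref{lem:system}(c) and Theorem~\ref{thm:vn}(a), $T\cong M_{d+1}(B_0)$ is a regular unital $*$-subring of $R$. So $R\in\mathcal R_{\mathcal W}$ implies $T\in\mathcal R_{\mathcal W}$. We would like $B_0$ to have a field as a quotient. Whether it does depends on the coordinate system.

\begin{example}\label{ex:six}
Let $R=M_6(\mathbb Q)=M_3(M_2(\mathbb Q))$ with transposition, let $f_0,f_1,f_2$ be the diagonal block projections, and let $\varphi_i$ have an invertible block $C_i$ in position $(i,0)$ and $\psi_i$ the block $C_i^{-1}$ in position $(0,i)$. Then $B=M_2(\mathbb Q)$ and $\alpha_i=C_i^TC_i$. For $C_1=C_2=1$ we get $B_0=\mathbb Q$, and $L(T)$ is simple of height $3$. For $C_1=\left(\begin{smallmatrix}1&0\\0&2\end{smallmatrix}\right)$, $C_2=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ we get $\alpha_1=\left(\begin{smallmatrix}1&0\\0&4\end{smallmatrix}\right)$,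 $\alpha_2=\left(\begin{smallmatrix}1&1\\1&2\end{smallmatrix}\right)$. Now $B_0$ contains $E_{11}=(4-\alpha_1)/3$, $E_{22}=1-E_{11}$, $E_{12}=E_{11}\alpha_2E_{22}$ and $E_{21}=E_{12}^T$. So $B_0=B$, $T=R$, and $L(T)$ is simple of height $6$.
\end{example}

\begin{example}\label{ex:noone}
The choice $\alpha_i=f_0$ is not always available. Let $R=M_2(K_1)$ with the adjoint for $\langle1,x_1\rangle$. In a coordinate system of order $2$, the projections $f_0,f_1$ have rank one. If $\alpha_1=f_0$ and $0\ne w\in f_0K_1^2$, then $w,\varphi_1w$ is an orthogonal basis with $\langle\varphi_1w,\varphi_1w\rangle=\langle w,\alpha_1w\rangle=\langle w,w\rangle$. Its Gram determinant is a square, but it is also $x_1$ times a nonzero square, and $x_1$ is not a square in $K_1$.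
\end{example}

Since we cannot make the $\alpha_i$ special, we make them generic. Fix a prime field $P$, write $K=K_d$, and let $\hat t\in K$ be the value of the term $t$ in $K$, where $g^\dagger=g^{-1}$ for $g\neq0$ and $0^\dagger=0$. As $K$ is commutative, $\widehat{t^*}=\hat t$.

\begin{proposition}\label{prop:target}
Let $R\in\mathcal R_{\mathcal W}$ have a coordinate system of order $d+1$ such that
\begin{equation}\label{eq:generic}
t(\alpha)=0\ \Longrightarrow\ \hat t=0\qquad\text{for every term }t .
\end{equation}
Then $M_{P,d}\in\mathcal W$.
\end{proposition}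

\begin{proof}
If $t_1(\alpha)=t_2(\alpha)$, then \eqref{eq:generic} for $t_1-t_2$ gives $\hat t_1=\hat t_2$. So $\chi\colon B_0\to K$, $t(\alpha)\mapsto\hat t$, is a well-defined unital ring homomorphism. It is onto, because the values $\hat t$ form a subfield of $K$ containing $x_1,\dots,x_d$. It satisfies $\chi(b^*)=\chi(b)$ and $\chi(\alpha_i)=x_i$. Applying $\chi$ entrywise gives a surjective homomorphism $T\cong M_{d+1}(B_0)\to M_{d+1}(K)$; let $\mathfrak n$ be its kernel. Then $T/\mathfrak n\in\mathcal R_{\mathcal W}$, and by Lemma~\ref{lem:system}(c) the induced involution on $M_{d+1}(K)$ is $(\lambda E_{ij})^*=\lambda x_j^{-1}x_iE_{ji}$ for $\lambda\in K$. With $D=\operatorname{diag}(1,x_1,\dots,x_d)$ this is $X^*=D^{-1}X^TD$. By Example~\ref{ex:matrix}, $L(T/\mathfrak n)\cong M_{P,d}$.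
\end{proof}

Condition \eqref{eq:generic} does not require the $\alpha_i$ to commute: for $t=x_1x_2-x_2x_1$ it is void. It does forbid, for instance, that $t^\dagger t-1$ vanishes at $\alpha$ for this $t$, that is, that the commutator of $\alpha_1$ and $\alpha_2$ is invertible. To verify \eqref{eq:generic} we need elements on which $t(\alpha)$ can be computed and on which it acts as $\hat t$ would.

\section{Moment bases}\label{sec:moment}

\subsection*{The module and its form}

Fix $d,n\ge1$, let $A=A_n=\{a\in\mathbb N^d:|a|\le n\}$ with $|a|=a_1+\dots+a_d$, and let $R$ be a $*$-regular $P$-algebra of order $(d+1)|A|$. Index a coordinate system of this order by pairs, as $(e^i_a,u^i_a,v^i_a)$ with $0\le i\le d$ and $a\in A$, and let $e$ be its base projection. Thus $u^i_a\in e^i_aRe$, $v^i_a\in eRe^i_a$, $v^i_au^i_a=e$, $u^i_av^i_a=e^i_a$. Let $S=eRe\ne0$ and $M=Re$.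

The right $S$-module $M$ is free with basis $(u^i_a)$: every $x\in M$ is $\sum e^i_ax=\sum u^i_a(v^i_ax)$, and the coefficients are unique by Lemma~\ref{lem:system}(a). Every $S$-endomorphism of $M$ is left multiplication by a unique element of $R$: the map $u^i_a\mapsto z^i_a$ is given by $\sum z^i_av^i_a$, and $ru^i_a=0$ for all $i,a$ implies $r=\sum ru^i_av^i_a=0$. Put $\langle x,y\rangle=x^*y\in S$ for $x,y\in M$. For $s,s'\in S$ and $r\in R$,
\[
\langle y,x\rangle=\langle x,y\rangle^*,\qquad\langle xs,ys'\rangle=s^*\langle x,y\rangle s',\qquad\langle rx,y\rangle=\langle x,r^*y\rangle .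
\]
The $u^i_a$ are pairwise orthogonal, since the $e^i_a$ are, and $g^i_a=\langle u^i_a,u^i_a\rangle$ is selfadjoint and invertible in $S$ by Lemma~\ref{lem:system}(b). This is all we know about the $g^i_a$. Group the projections into blocks $f_i=\sum_ae^i_a$, and put $M_i=f_iM=\bigoplus_au^i_aS$.

Any choice of bases $(w^i_a)_{a\in A}$ of the $M_i$ gives a coordinate system of order $d+1$. Let $\varphi_i\in R$ induce the endomorphism with $w^0_a\mapsto w^i_a$ that vanishes on $M_j$ for $j\ne0$, and let $\psi_i$ induce the one with $w^i_a\mapsto w^0_a$ that vanishes on $M_j$ for $j\ne i$. The equations $\varphi_i=f_i\varphi_if_0$, $\psi_i=f_0\psi_if_i$, $\psi_i\varphi_i=f_0$, $\varphi_i\psi_i=f_i$, $\varphi_0=\psi_0=f_0$ hold on the basis $(w^j_a)$ of $M$, hence in $R$. Write $w_a=w^0_a$. The elements $\alpha_i=\varphi_i^*\varphi_i$ map $M_0$ into itself and satisfy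
\begin{equation}\label{eq:alpha}
\langle w_b,\alpha_iw_a\rangle=\langle\varphi_iw_b,\varphi_iw_a\rangle=\langle w^i_b,w^i_a\rangle .
\end{equation}

Which bases should we choose? The target suggests a pattern. Let $\eta_0,\dots,\eta_d$ be the standard basis of $K^{d+1}$, let $\ell\colon K\to P$ be $P$-linear, and let $m_c=\ell(x^c)$ be its moments. For the $P$-bilinear form $\ell(\langle\cdot,\cdot\rangle)$, the vectors $x^a\eta_i$ and $x^b\eta_i$ have product $m_{a+b+\varepsilon_i}$. We imitate this pattern with moments in $S$ and ask for $\langle w^i_a,w^i_b\rangle=m_{a+b+\varepsilon_i}$. Then \eqref{eq:alpha} will force $\alpha_i$ to shift the index, like multiplication by $x_i$.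

The tool is Gram--Schmidt run backwards. If $u$ is orthogonal to vectors $w_b$ with an invertible Gram matrix, then in $w=u+\sum_bw_bs_b$ the coefficients $s_b$ can be chosen so that the products $\langle w_b,w\rangle$ take any prescribed values. The diagonal entry $\langle w,w\rangle$ is then forced. So the moments in diagonal positions cannot be prescribed; we let the construction define them.

\subsection*{The case $d=n=1$}

Here $R$ has order $4$, and we want Gram matrices
\[
H_0=\begin{pmatrix}m_0&m_1\\m_1&m_2\end{pmatrix}\text{ on }M_0,\qquad H_1=\begin{pmatrix}m_1&m_2\\m_2&m_3\end{pmatrix}\text{ on }M_1 .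
\]
The diagonal of $H_0$ holds the even moments and the diagonal of $H_1$ the odd ones, so we alternate between the two blocks:
\begin{align*}
w^0_0&=u^0_0, & m_0&=g^0_0,\\
w^1_0&=u^1_0, & m_1&=g^1_0,\\
w^0_1&=u^0_1+w^0_0\,m_0^{-1}m_1, & m_2&=g^0_1+m_1m_0^{-1}m_1,\\
w^1_1&=u^1_1+w^1_0\,m_1^{-1}m_2, & m_3&=g^1_1+m_2m_1^{-1}m_2 .
\end{align*}
In the third line $\langle w^0_0,w^0_1\rangle=m_0m_0^{-1}m_1=m_1$ is the prescribed entry, known from the other block, and $m_2$ is forced; the fourth line uses $m_2$ in the same way. By \eqref{eq:alpha} the matrix of $\alpha_1$ in the basis $w_0,w_1$ is $H_0^{-1}H_1$. The first column of $H_1$ is the second column of $H_0$, so $\alpha_1w_0=w_1$. The vector $\alpha_1w_1$ is not under control.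

For $R=M_4(\mathbb Q)$ with transposition and all $g^i_a=1$, the moments are $1,1,2,5$, and
\[
H_0^{-1}H_1=\begin{pmatrix}2&-1\\-1&1\end{pmatrix}\begin{pmatrix}1&2\\2&5\end{pmatrix}=\begin{pmatrix}0&-1\\1&3\end{pmatrix}.
\]
So $\alpha_1$ satisfies no polynomial equation of degree $1$, but it does satisfy $\alpha_1^2-3\alpha_1+1=0$. Condition \eqref{eq:generic} holds only up to a degree governed by $n$, and we shall have to let $n$ tend to infinity.

\subsection*{The general construction}

Two things made the recursion work: each moment occupies at most one diagonal position, and each off-diagonal entry is known when it is needed. In general the first is guaranteed by the parities of the $\varepsilon_i$ and the second by the translation invariance of $\prec$. If two of the $\varepsilon_i$ were allowed to coincide, one moment would be forced twice; Example~\ref{ex:noone} shows that this can be impossible to satisfy.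

\begin{lemma}\label{lem:moment}
There are selfadjoint elements $m_c\in S$ $(c\in\mathbb N^d)$ and bases $(w^i_a)_{a\in A}$ of $M_i$ $(0\le i\le d)$ with
\[
\langle w^i_a,w^i_b\rangle=m_{a+b+\varepsilon_i}\qquad(a,b\in A,\ 0\le i\le d),
\]
and for each $i$ this Gram matrix is invertible over $S$.
\end{lemma}

\begin{proof}
The indices $2a+\varepsilon_i$ $(a\in A$, $0\le i\le d)$ are pairwise distinct: the class modulo $2\mathbb Z^d$ determines $i$, and then $a$. For every $c$ not of this form put $m_c=0$. For the finitely many $c=2a+\varepsilon_i$ we define $w^i_a$ and $m_c$ together, by recursion along $\prec$, in such a way that $w^i_a-u^i_a\in\bigoplus_{b\prec a}u^i_bS$, the element $m_c$ is selfadjoint, and $\langle w^i_b,w^i_a\rangle=\langle w^i_a,w^i_b\rangle=m_{a+b+\varepsilon_i}$ for $b\preceq a$. Here and below $b,b'$ range over $A$.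

Consider the step $c=2a+\varepsilon_i$. For $b\prec a$ we have $2b+\varepsilon_i\prec a+b+\varepsilon_i\prec2a+\varepsilon_i$. So the vectors $w^i_b$ and the selfadjoint elements $m_{a+b+\varepsilon_i}$ with $b\prec a$ are already defined. The $w^i_b$ with $b\prec a$ arise from the $u^i_b$ by a unitriangular, hence invertible, matrix $C$ over $S$. Their Gram matrix $H=(m_{b+b'+\varepsilon_i})_{b,b'\prec a}$ equals $C^*\operatorname{diag}(g^i_b)\,C$, where $C^*$ is the conjugate transpose, so $H$ is invertible. Let $(s_b)_{b\prec a}$ be the column $H^{-1}(m_{a+b+\varepsilon_i})_{b\prec a}$ and define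
\[
w^i_a=u^i_a+\sum_{b\prec a}w^i_bs_b,\qquad m_{2a+\varepsilon_i}=\langle w^i_a,w^i_a\rangle .
\]
Since $u^i_a$ is orthogonal to $w^i_b$ for $b\prec a$, we get $\langle w^i_b,w^i_a\rangle=\sum_{b'\prec a}\langle w^i_b,w^i_{b'}\rangle s_{b'}=m_{a+b+\varepsilon_i}$, and $\langle w^i_a,w^i_b\rangle=m_{a+b+\varepsilon_i}^*=m_{a+b+\varepsilon_i}$. The new moment is selfadjoint. At the end, $(w^i_a)_{a\in A}$ arises from $(u^i_a)_{a\in A}$ by a unitriangular matrix, so it is a basis of $M_i$, and its Gram matrix is invertible for the same reason as $H$.
\end{proof}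

From now on $(f_i,\varphi_i,\psi_i)$ is the coordinate system defined by these bases; we call it a \emph{moment system of degree $n$}. For a polynomial $p=\sum p_ax^a\in P[x]=P[x_1,\dots,x_d]$ of total degree at most $n$ put $w(p)=\sum_ap_aw_a\in M_0$. The map $p\mapsto w(p)$ is $P$-linear. It is injective, because the $w_a$ form an $S$-basis and $S$ is a nonzero $P$-algebra.

\begin{lemma}\label{lem:shift}
If $\deg p\le n-1$, then $\alpha_iw(p)=w(x_ip)$ for $1\le i\le d$.
\end{lemma}

\begin{proof}
Scalars from $P$ are central, so we may take $p=x^a$ with $a,a+\varepsilon_i\in A$. By \eqref{eq:alpha} and Lemma~\ref{lem:moment}, $\langle w_b,\alpha_iw_a\rangle=m_{a+b+\varepsilon_i}=\langle w_b,w_{a+\varepsilon_i}\rangle$ for all $b\in A$. Write $\alpha_iw_a-w_{a+\varepsilon_i}=\sum_bw_bs_b$. The Gram matrix of $(w_b)$ annihilates the column $(s_b)$ and is invertible, so all $s_b=0$.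
\end{proof}

In particular $\alpha_i\alpha_jw(p)=w(x_ix_jp)=\alpha_j\alpha_iw(p)$ for $\deg p\le n-2$: the $\alpha_i$ commute on the vectors of low degree, which we think of as the interior of $M_0$.

\section{Terms acting on the interior}\label{sec:interior}

For terms without $\dagger$, Lemma~\ref{lem:shift} shows by induction that $t(\alpha)$ acts on the interior as multiplication by the polynomial $\hat t$. The operation $\dagger$ raises two difficulties. First, $\hat t$ is a rational function, so we can only apply $t(\alpha)$ to multiples of a denominator. Second, $\hat t\ne0$ does not tell us that $u=t(\alpha)$ is invertible in $B$; we only know from \eqref{eq:mp} that $u^\dagger u$ fixes the elements of the form $u^*y$. Take $t=x_1-1$, so $u=u^*$ and $uw(p)=w((x_1-1)p)$ for $\deg p\le n-1$. From $u\,w(r)=w((x_1-1)r)$ we can conclude $u^\dagger w((x_1-1)r)=w(r)$ if $w(r)$ is of the form $u^*y$, and this holds for $r=(x_1-1)p$. We obtain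
\[
u^\dagger\,w\bigl((x_1-1)^2p\bigr)=w\bigl((x_1-1)p\bigr)\qquad(\deg p\le n-2).
\]
So the right denominator for $t^\dagger$ is $(x_1-1)^2$, with one factor coming from $t$ and one from $t^*$. This is why the induction runs over the length of terms, which treats $t$ and $t^*$ together. We put $\deg0=0$, so that $\deg pq\le\deg p+\deg q$ always holds.

\begin{lemma}\label{lem:interior}
For every term $t$ there are $Q_t,F_t\in P[x]$ and $\delta_t\in\mathbb N$ with
\[
Q_t\ne0,\qquad F_t=\hat tQ_t,\qquad\delta_t\ge\deg Q_t,\qquad\delta_t\ge\deg F_t,
\]
depending only on $t$ and $P$, such that for every $n\geq1$ and every moment system of degree $n$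
\begin{equation}\label{eq:act}
t(\alpha)\,w(Q_tp)=w(F_tp)\qquad\text{for all }p\in P[x]\text{ with }\deg p\le n-\delta_t .
\end{equation}
\end{lemma}

\begin{proof}
The bounds on $\delta_t$ ensure that both sides of \eqref{eq:act} are defined. We use induction on the length of $t$. For the constants take $Q=1$, $\delta=0$; recall that $f_0$ acts as the identity on $M_0$. For a variable take $Q=1$, $\delta=1$ and use Lemma~\ref{lem:shift}. For terms $t_1,t_2$ write $Q_k,F_k,\delta_k$ for the data of $t_k$.

\emph{The term $t_1\pm t_2$.} Take $Q=Q_1Q_2$, $F=F_1Q_2\pm F_2Q_1$ and $\delta=\max(\delta_1+\deg Q_2,\ \delta_2+\deg Q_1)$, which bounds $\deg Q$ and $\deg F$. If $\deg p\le n-\delta$, then \eqref{eq:act} applies to $t_1$ with $Q_2p$ and to $t_2$ with $Q_1p$, giving $t_1(\alpha)w(Qp)=w(F_1Q_2p)$ and $t_2(\alpha)w(Qp)=w(F_2Q_1p)$.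

\emph{The term $t_1t_2$.} Take $Q=Q_1Q_2$, $F=F_1F_2$ and $\delta=\max(\delta_2+\deg Q_1,\ \delta_1+\deg F_2)$, which bounds $\deg Q$ and $\deg F$. If $\deg p\le n-\delta$, then \eqref{eq:act} applies to $t_2$ with $Q_1p$ and to $t_1$ with $F_2p$:
\[
t_1(\alpha)t_2(\alpha)\,w(Q_2\cdot Q_1p)=t_1(\alpha)\,w(Q_1\cdot F_2p)=w(F_1F_2p).
\]

\emph{The term $t^\dagger$.} Let $u=t(\alpha)$, so $u^*=t^*(\alpha)$. The induction hypothesis applies to $t$ and to $t^*$, and $F_{t^*}=\hat tQ_{t^*}$.

If $\hat t=0$, take $Q=Q_{t^*}$, $F=0$, $\delta=\delta_{t^*}$. For $\deg p\le n-\delta$ we have $u^*w(Qp)=w(0)=0$, and $u^\dagger=u^\dagger(u^\dagger)^*u^*$ by \eqref{eq:mp}, so $u^\dagger w(Qp)=0$.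

If $\hat t\ne0$, take $Q=F_tF_{t^*}\ne0$, $F=\hat t^{-1}Q=Q_tF_{t^*}$ and $\delta=\max(\delta_{t^*}+\deg Q_t,\ \delta_t+\deg F_{t^*})$. The first entry bounds $\deg F$ and the second bounds $\deg Q$. Let $\deg p\le n-\delta$ and $v=w(Fp)$. By \eqref{eq:act} for $t^*$ with $Q_tp$, we have $v=u^*w(Q_{t^*}Q_tp)$, so $u^\dagger uv=v$ by \eqref{eq:mp}. By \eqref{eq:act} for $t$ with $F_{t^*}p$, we have $uv=u\,w(Q_t\cdot F_{t^*}p)=w(Qp)$. Hence $u^\dagger w(Qp)=u^\dagger uv=w(Fp)$.
\end{proof}

\begin{corollary}\label{cor:generic}
In a moment system of degree $n\ge\delta_t$, if $t(\alpha)=0$ then $\hat t=0$.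
\end{corollary}

\begin{proof}
By \eqref{eq:act} with $p=1$, $w(F_t)=0$. So $\hat tQ_t=F_t=0$, and $Q_t\neq0$.
\end{proof}

\section{The ultraproduct: proof of Theorem~\ref{thm:contain}}\label{sec:limit}

A moment system of degree $n$ needs a ring of order $(d+1)|A_n|$, and $n$ must be unbounded. This is where the failure of $n$-distributivity for \emph{every} $n$ is used, and it cannot be avoided: by Example~\ref{ex:fail}, an $n$-distributive variety does not contain $M_{P,n}$.

Let $P$ be as in Lemma~\ref{lem:order} and fix $d\ge1$. For each $n\ge1$ choose a $P$-algebra $R_n\in\mathcal R_{\mathcal W}$ of order $(d+1)|A_n|$ and a moment system of degree $n$ in it, with elements $\alpha^{(n)}=(\alpha^{(n)}_1,\dots,\alpha^{(n)}_d)$. Let $R\in\mathcal R_{\mathcal W}$ be a nonprincipal ultraproduct of the $R_n$. The sequences of the $f_i,\varphi_i,\psi_i$ define a coordinate system of order $d+1$ in $R$, whose elements $\alpha_i=\varphi_i^*\varphi_i$ are the classes of the sequences $(\alpha_i^{(n)})_n$. All operations, including $\dagger$, are computed coordinatewise, and by Lemma~\ref{lem:star}(f) the operation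 $\dagger$ of a corner is that of the whole ring. So $t(\alpha)$ is the class of $(t(\alpha^{(n)}))_n$ for every term $t$. If $t(\alpha)=0$, then $t(\alpha^{(n)})=0$ for infinitely many $n$, in particular for some $n\ge\delta_t$; here we use that $\delta_t$ does not depend on $n$. Corollary~\ref{cor:generic} gives $\hat t=0$. Thus \eqref{eq:generic} holds, and $M_{P,d}\in\mathcal W$ by Proposition~\ref{prop:target}. Since $P$ does not depend on $d$, Theorem~\ref{thm:contain} is proved, and with it Theorem~\ref{thm:main} and Corollary~\ref{cor:answer}.

\section{The characteristic and the minimal varieties}\label{sec:char}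

To separate the varieties $\mathcal B_P$ we need identities that detect the characteristic. A diagonal frame of order $3$ allows us to count $0,-1,-2,\dots$ by lattice operations, and since the frame of Lemma~\ref{lem:frame} is given by terms, the outcome is an identity.

Let $c,a_0,a_1,a_2$ be the terms of Lemma~\ref{lem:frame} for $n=2$. Define terms
\begin{gather*}
c_{02}=(c\vee a_1)\wedge(a_0\vee a_2),\qquad c_{12}=(c\vee a_0)\wedge(a_1\vee a_2),\qquad\gamma_0=a_0,\\
\gamma_{k+1}=\Bigl[\bigl((\gamma_k\vee a_2)\wedge(c_{02}\vee a_1)\bigr)\vee c_{12}\Bigr]\wedge(a_0\vee a_1)\qquad(k\ge0),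
\end{gather*}
and, for a prime number $q$, the identities
\[
\iota_q:\ \gamma_q=a_0,\qquad\qquad\iota'_q:\ \gamma_q\wedge a_0=0 .
\]

\begin{lemma}\label{lem:char}
Let $P$ be a prime field and $q$ a prime number. If $\operatorname{char}P=q$, then $\iota_q$ holds in $\mathcal B_P$ and $\iota'_q$ fails in $M_{P,2}$. If $\operatorname{char}P\ne q$, then $\iota'_q$ holds in $\mathcal B_P$ and $\iota_q$ fails in $M_{P,2}$.
\end{lemma}

\begin{proof}
Evaluate the terms at arbitrary elements of $M_{P,d}$. In the coordinates of Example~\ref{ex:diag}, with $v,v'$ ranging over the space $c$, we have $c\vee a_1=\{(v,v',v)\}$, so $c_{02}=\{(v,0,v)\}$; and $c\vee a_0=\{(v',v,v)\}$, so $c_{12}=\{(0,v,v)\}$. We claim that $\gamma_k=\{(v,-kv,0)\}$. This holds for $k=0$. If it holds for $k$, then $\gamma_k\vee a_2=\{(v,-kv,v')\}$ and $c_{02}\vee a_1=\{(v,v',v)\}$ meet in $\{(v,-kv,v)\}$. The join with $c_{12}$ is $\{(v,-kv+v',v+v')\}$, and the meet with $a_0\vee a_1$ forces $v'=-v$, which gives $\{(v,-(k+1)v,0)\}$. If $\operatorname{char}P=q$, then $\gamma_q=a_0$. If $\operatorname{char}P\neq q$, then $qv=0$ implies $v=0$, so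 $\gamma_q\wedge a_0=0$. The respective identity holds in all $M_{P,d}$, hence in $\mathcal B_P$. In $M_{P,2}$ substitute the coordinate axes for $y_0,y_1,y_2$ and $K_2(1,1,1)$ for $x$. Then $a_0=y_0\neq0$ by Lemma~\ref{lem:frame}(c), so $\iota_q$ and $\iota'_q$ cannot both hold in $M_{P,2}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:minimal}]
If $\mathcal W$ is $n$-distributive for no $n$, then $\mathcal B_P\subseteq\mathcal W$ for some $P$ by Theorem~\ref{thm:contain}. Conversely, a variety containing $\mathcal B_P$ contains $M_{P,n}$ for each $n$, which is not $n$-distributive by Example~\ref{ex:fail}.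

Suppose $\mathcal B_{P'}\subseteq\mathcal B_P$, so that $M_{P',2}\in\mathcal B_P$. If $\operatorname{char}P=q>0$, then $M_{P',2}$ satisfies $\iota_q$, so $\operatorname{char}P'=q$ by Lemma~\ref{lem:char}. If $\operatorname{char}P=0$, then $M_{P',2}$ satisfies $\iota'_q$ for all primes $q$, so $\operatorname{char}P'=0$. In both cases $P'=P$, which proves incomparability.

Let $\mathcal W\subseteq\mathcal B_P$ be $n$-distributive for no $n$. Then $\mathcal B_{P'}\subseteq\mathcal W\subseteq\mathcal B_P$ for some $P'$, so $P'=P$ and $\mathcal W=\mathcal B_P$. Thus each $\mathcal B_P$ is minimal. A minimal variety among those that are $n$-distributive for no $n$ contains some $\mathcal B_P$, which is of the same kind, and therefore equals it.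
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{On geometric representations of modular ortholattices},
\texttt{http://www2.mathematik.\allowbreak tu-darmstadt.de/\allowbreak\~{}herrmann/\allowbreak recherche/\allowbreak involutivelattices/\allowbreak ortholattices/\allowbreak abstractMOLs/\allowbreak survey.pdf}

\bibitem{vN}
von Neumann, \emph{Continuous Geometry}.

\end{thebibliography}
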